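# Borel chromatic numbers of free products: attaining the product bound

## The guess $m+n-1$ and the cases that support it

Suppose that coloring the orbit graphs of one group takes $m$ colors, that coloring those of a second group takes $n$ colors, and that all colorings must be Borel. How many colors do the orbit graphs of the free product take? A natural first guess is $m+n-1$. Let us make the question precise and then test the guess.

**Definition (marked group).** A marked group $(\Gamma,S)$ is a finitely generated group $\Gamma$ with a finite symmetric generating set $S$, $1\notin S$. For marked groups $(\Gamma,S),(\Delta,T)$, the free product $\Gamma*\Delta$ is marked by $S\cup T$, the disjoint union of $S$ and $T$ viewed inside $\Gamma*\Delta$.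

**Definition (graph of an action).** For a Borel action $a$ of $\Gamma$ on a standard Borel space $X$, $\boldsymbol G(S,a)$ is the graph on $X$ in which $x\ne y$ are adjacent iff $y=s\cdot x$ for some $s\in S$.

**Definition (Borel chromatic number).** For a Borel graph $G$ on a standard Borel space, $\chi_B(G)$ is the least cardinality of a standard Borel space $Y$ for which there is a Borel map $c$ from the vertex set to $Y$ with $c(x)\ne c(y)$ whenever $x,y$ are adjacent.

**Definition (the universal graph).** $F([0,1]^\Gamma)$ is the free part of the shift action of $\Gamma$ on $[0,1]^\Gamma$: the points with trivial stabilizer. $\boldsymbol G_\infty(\Gamma,S)$ is the graph $\boldsymbol G(S,a)$ of this action on $F([0,1]^\Gamma)$. Its Borel chromatic number is the largest value of $\chi_B(\boldsymbol G(S,a))$ over all free Borel actions $a$ of $\Gamma$; we use this throughout.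

For example, a free Borel action of $\mathbb Z/2$, marked by its nontrivial element, is a Borel involution without fixed points. Its graph is a perfect matching. Fix a Borel linear order of the space, give color $0$ to the smaller point of each pair and color $1$ to the larger. So the Borel chromatic number is $2$. For $\mathbb Z$ marked by $\{\pm1\}$, every component is a two-sided infinite line. One line can be colored with two colors, but we shall see that the Borel chromatic number of the whole graph is $3$.

Write $m=\chi_B(\boldsymbol G_\infty(\Gamma,S))$ and $n=\chi_B(\boldsymbol G_\infty(\Delta,T))$. Two bounds due to Marks frame the problem: for infinite marked groups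
$$\chi_B(\boldsymbol G_\infty(\Gamma*\Delta,S\cup T))\ge m+n-1,$$
and for all marked groups $\chi_B(\boldsymbol G_\infty(\Gamma*\Delta,S\cup T))\le mn$. The questions, taken from a text of Alexander S. Kechris and Andrew S. Marks (https://pma.caltech.edu/documents/5616/combinatorics20book.pdf), are these.

(i) Are there marked groups with $\chi_B(\boldsymbol G_\infty(\Gamma*\Delta,S\cup T))>m+n-1$?

(ii) Are there non-trivial marked groups with $\chi_B(\boldsymbol G_\infty(\Gamma*\Delta,S\cup T))=mn$?

To test the guess we need one upper bound. By Kechris–Solecki–Todorcevic (*Borel chromatic numbers*, Adv. Math. 141 (1999)), every locally finite Borel graph has a Borel maximal independent set. If all degrees are at most $d$, give color $1$ to such a set and delete it. By maximality every remaining vertex has lost a neighbor, so the degrees are now at most $d-1$. After $d$ rounds no edges are left, and one more color finishes. Hence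
$$\chi_B(G)\le d+1 .\tag{1}$$
In particular $\chi_B(\boldsymbol G_\infty(\Gamma,S))\le|S|+1$ is always finite.

*The line.* Take $\Gamma=\Delta=\mathbb Z/2$, so $m=n=2$. Free actions of the infinite group $\mathbb Z/2*\mathbb Z/2$ give graphs whose components are lines. By (1) three colors suffice. Infinite groups need at least three colors (Proposition 4 below). The value is $3=2+2-1$.

*The free group.* Take $\Gamma=\Delta=\mathbb Z$ with $\{\pm1\}$. By (1) and Proposition 4, $m=n=3$. The free product has degree $4$, so at most $5$ colors are needed, and Marks' lower bound gives $5=3+3-1$.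

*Whenever the degree bound is sharp.* If $m=|S|+1$ and $n=|T|+1$, then the free product has degree $|S|+|T|$, so (1) gives at most $|S|+|T|+1=m+n-1$ colors. This covers, for instance, $\mathbb Z/m$ and $\mathbb Z/n$ marked by all nonzero elements.

In all these cases what keeps the number down to $m+n-1$ is the degree bound. To escape it we should use generating sets that are large although few colors suffice. The simplest such pair is
$$\Gamma=\Delta=\mathbb Z/10,\qquad S=T=\{1,3,5,7,9\}.$$
Each orbit of a factor is a complete bipartite graph $K_{5,5}$, so two colors suffice, while the free product has degree $10$. This is the pair on which the guess fails.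

## Three theorems on the product bound

**Theorem 1.** Let $\Gamma=\Delta=\mathbb Z/10$ and $S=T=\{1,3,5,7,9\}$. Then $\chi_B(\boldsymbol G_\infty(\Gamma,S))=\chi_B(\boldsymbol G_\infty(\Delta,T))=2$ and $\chi_B(\boldsymbol G_\infty(\Gamma*\Delta,S\cup T))=4$.

Since $4>2+2-1$ and $4=2\cdot2$, both questions have the answer yes.

**Definition (Cayley graph, ratio, blow-up).** For a nontrivial finite marked group $(A,S)$, $\mathrm{Cay}(A,S)$ is the graph on $A$ with $a\sim sa$ for $s\in S$. Let $\alpha(A,S)$ be its independence number, the largest size of a set with no two adjacent elements, and $\rho(A,S)=|A|/\alpha(A,S)$. For $N\ge1$ let $A[N]=A\times\mathbb Z/N$, marked by $S[N]=S\times\mathbb Z/N$.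

The set $S[N]$ is symmetric and omits the identity. It generates, since $(s,b)(s,0)^{-1}=(1,b)$. In $\mathrm{Cay}(A[N],S[N])$ each vertex of $\mathrm{Cay}(A,S)$ is replaced by $N$ vertices and each edge by a copy of $K_{N,N}$. For example, $\mathrm{Cay}(\mathbb Z/m,\text{nonzero elements})=K_m$ has $\rho=m$, and its blow-up is the complete $m$-partite graph with parts of size $N$. For $(\mathbb Z/5,\{\pm1\})$ the graph is the $5$-cycle, with $\alpha=2$ and $\rho=5/2$, while its chromatic number is $3$.

**Theorem 2.** Let $(A_i,S_i)$, $1\le i\le r$, $r\ge2$, be nontrivial finite marked groups and $1\le k<\prod_i\rho(A_i,S_i)$ an integer. If $N\log\big(k^{-1}\prod_i\rho(A_i,S_i)\big)>rk\log2$, then $\chi_B(\boldsymbol G_\infty(A_1[N]*\dots*A_r[N],\bigcup_iS_i[N]))>k$.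

**Theorem 3.** Let $r\ge2$, let $m_1,\dots,m_r\ge2$ be integers, and let $I\subseteq\{1,\dots,r\}$ with $m_i\ge3$ for $i\in I$. There are marked groups $(\Gamma_i,S_i)$, infinite for $i\in I$ and finite nontrivial for $i\notin I$, with $\chi_B(\boldsymbol G_\infty(\Gamma_i,S_i))=m_i$ and
$$\chi_B\Big(\boldsymbol G_\infty\big({*}_i\,\Gamma_i,\textstyle\bigcup_iS_i\big)\Big)=\prod_im_i .$$
The conditions on the $m_i$ are necessary: a nontrivial marked group has $\chi_B\ge2$ and an infinite one has $\chi_B\ge3$.

For $r=2$ and $m,n\ge2$ we have $mn-(m+n-1)=(m-1)(n-1)>0$, so every pair from Theorem 3 answers both questions. With $I=\{1,2\}$ and $m=n=3$ we get infinite groups with $9>5$.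

## Restricting, transporting and inducing colorings

We use four facts.

**(a) Upper bound.** $\chi_B(\boldsymbol G_\infty({*}_i\Gamma_i,\bigcup_i S_i))\le\prod_i\chi_B(\boldsymbol G_\infty(\Gamma_i,S_i))$. Indeed, a free Borel action of ${*}_i\Gamma_i$ restricts to free actions of each $\Gamma_i$. Let $c_i$ be a Borel coloring of the graph of the $i$-th restriction, and put $c(x)=(c_i(x))_i$. If $y=s\cdot x$ with $s\in S_i$, then $c_i(x)\ne c_i(y)$, so $c$ is proper.

**(b) Finite groups.** If $A$ is finite, then $\chi_B(\boldsymbol G_\infty(A,S))=\chi(\mathrm{Cay}(A,S))$. Every free orbit is a copy of $\mathrm{Cay}(A,S)$ via $a\mapsto a\cdot x_0$, because $sa\mapsto s\cdot(a\cdot x_0)$; this gives $\ge$. For $\le$, pick a Borel transversal of the orbits (the least point of each finite orbit in a Borel linear order). If $f$ is a coloring of $\mathrm{Cay}(A,S)$, put $c(a\cdot x_0)=f(a)$ for $x_0$ in the transversal.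

**(c) Subgroups.** Let $H\le\Gamma$ be generated by a symmetric $S'\subseteq S\cap H$. Then $\chi_B(\boldsymbol G_\infty(H,S'))\le\chi_B(\boldsymbol G_\infty(\Gamma,S))$. Let $H$ act freely and in a Borel way on $X$, and let $R\ni1$ satisfy $\Gamma=\bigsqcup_{r\in R}rH$. Let $\Gamma$ act on $R\times X$ by $\gamma\cdot(r,x)=(r',hx)$, where $\gamma r=r'h$ with $r'\in R$, $h\in H$. This is an action: if $\gamma_1r=r_1h_1$ and $\gamma_2r_1=r_2h_2$, then $\gamma_2\gamma_1r=r_2h_2h_1$. It is Borel, and it is free: if $\gamma\cdot(r,x)=(r,x)$, then $\gamma r=rh$ with $hx=x$, so $h=1$ and $\gamma=1$. On $\{1\}\times X$ the group $H$ acts by $h\cdot(1,x)=(1,hx)$, the given action. So a Borel coloring of the $\Gamma$-graph on $R\times X$ restricts to a Borel coloring of the $(H,S')$-graph on $X$.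

**(d) Bernoulli shift.** For a countable nontrivial group $G$ let $X=[0,1]^G$, $\mu=\lambda^G$ with $\lambda$ Lebesgue measure, and $(g\cdot x)(h)=x(g^{-1}h)$. Then $\mu$ is invariant. The free part is conull: $g\cdot x=x$ with $g\ne1$ forces $x(g^{-1})=x(1)$, a null event, and there are countably many $g$. So a Borel $k$-coloring of $\boldsymbol G_\infty$, extended arbitrarily to $X$, is a measurable map $\varphi:X\to\{1,\dots,k\}$ that is proper almost everywhere.

## Mixing excludes two colors but not three

For our pair, (b) gives $m=n=2$ and (a) gives at most $4$ colors for the free product. There is no obstruction on a single orbit: each is a copy of the Cayley graph of $\mathbb Z/10*\mathbb Z/10$. The homomorphism to $\mathbb Z/2$ that reduces both factors mod $2$ sends every element of $S\cup T$ to $1$, so it is a proper $2$-coloring. The lower bound must come from the Borel condition, and a sensible first tool is the invariant measure.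

**Proposition 4.** A nontrivial marked group has $\chi_B(\boldsymbol G_\infty(\Gamma,S))\ge2$. An infinite one has $\chi_B(\boldsymbol G_\infty(\Gamma,S))\ge3$.

*Proof.* If $\Gamma\ne1$, then $S\ne\emptyset$, so the graph has an edge and one color is not enough.

Let $\Gamma$ be infinite and suppose there is a Borel $2$-coloring with color class $C$; let $C'$ be the other class. For $s\in S$ no point of $C$ is sent into $C$ and no point of $C'$ into $C'$, so $sC=C'$. By invariance $\mu(C)=\mu(C')=\frac12$. Since $S$ generates, $gC\in\{C,C'\}$ for every $g\in\Gamma$, so $\mu(gC\cap C)\in\{0,\frac12\}$.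

On the other hand the shift is mixing. Given $\varepsilon>0$, choose a set $E$ that depends only on the coordinates in a finite $W\subseteq\Gamma$ and has $\mu(C\mathbin{\triangle}E)<\varepsilon$. Then $gE$ depends only on the coordinates in $gW$, because $(g^{-1}\cdot x)(w)=x(gw)$. For all but finitely many $g$ the sets $gW$ and $W$ are disjoint, so that $\mu(gE\cap E)=\mu(E)^2$. Hence
$$|\mu(gC\cap C)-\mu(C)^2|\le|\mu(gC\cap C)-\mu(gE\cap E)|+|\mu(E)^2-\mu(C)^2|\le 4\varepsilon .$$
With $\varepsilon<\frac1{16}$ the number $\mu(gC\cap C)$ is within less than $\frac14$ of $\frac14$, so it is neither $0$ nor $\frac12$: a contradiction. $\blacksquare$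

So for our pair the answer is $3$ or $4$, and both questions reduce to excluding three colors. Here the argument stops. It used that $sC$ is determined by $C$. With three colors $sC$ is merely disjoint from $C$, and nothing can be said about $gC$ for longer $g$. Comparing measures of color classes does not help either: a color class is independent in every copy of $K_{5,5}$, which only gives measure at most $\frac12$, and three classes of measure at most $\frac12$ can add up to $1$.

The $\Gamma$-orbits alone admit proper $2$-colorings, and so do the $\Delta$-orbits. What is missing is a quantity showing that the two families of orbits are placed independently of each other, so that one coloring cannot serve both.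

## Counting colorings when orbits are placed at random

Here is such a quantity, first as a heuristic. Replace the Bernoulli shift by a finite set $V$ of $n$ points. Split $V$ into blocks of size $|\Gamma|$, each a $\Gamma$-orbit, and, independently and at random, into blocks of size $|\Delta|$, each a $\Delta$-orbit. Fix the frequencies $p$ of the colors, the frequencies $P_\Gamma$ of the patterns on $\Gamma$-blocks, and likewise $P_\Delta$. To exponential precision there are $e^{nH(p)}$ colorings with color frequencies $p$, and for a given block structure $e^{nH(P_\Gamma)/|\Gamma|}$ of them have pattern frequencies $P_\Gamma$. So a coloring with frequencies $p$ matches the random $\Gamma$-blocks with probability $e^{n(H(P_\Gamma)/|\Gamma|-H(p))}$, and similarly, independently, for $\Delta$. The expected number of colorings that do both is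
$$\exp\Big(n\Big[\frac{H(P_\Gamma)}{|\Gamma|}+\frac{H(P_\Delta)}{|\Delta|}-H(p)\Big]\Big).$$
If the Bernoulli shift has a coloring with these statistics, it can be copied to the random model. Then the expectation cannot tend to $0$, and the bracket is $\ge0$. The exact statement is as follows; all entropies are Shannon entropies with natural logarithms.

**Lemma 5 (entropy inequality).** Let $A_1,\dots,A_r$ ($r\ge2$) be nontrivial finite groups, $G=A_1*\dots*A_r$, and $(X,\mu)$ the Bernoulli shift of $G$. Let $K$ be finite and $\varphi:X\to K$ measurable. Let $p$ be the law of $\varphi$, and $P_i$ the law of $(\varphi(a\cdot x))_{a\in A_i}\in K^{A_i}$. Then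
$$\sum_{i=1}^r\frac{H(P_i)}{|A_i|}\ge(r-1)H(p).$$

*Two colors.* Suppose $r=2$, both groups are $\mathbb Z/2n$ marked by the odd residues, and $\varphi$ is an a.e. proper $2$-coloring. Each block $K_{n,n}$ has two proper $2$-colorings, and each color fills half of it, so $p$ is uniform and $H(P_i)\le\log2$. The lemma gives $\frac{2\log2}{2n}\ge\log2$, which is false for $n\ge2$. For $n=1$, the line, there is no contradiction from the lemma, although Proposition 4 still excludes two colors.

*Three colors, uniform $p$.* Now suppose $\varphi$ is an a.e. proper $3$-coloring and that $p$ is uniform. The lemma gives $H(P)\ge n\log3$ for one of the two block laws $P$. Let us count proper $3$-colorings of $K_{n,n}$. The two parts use disjoint nonempty sets of colors. If both parts are monochromatic there are $6$ colorings. Otherwise one part ($2$ choices) has one color ($3$ choices) and the other uses both remaining colors, in $2^n-2$ ways. The total is $6+6(2^n-2)$.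

- For $n=4$ this is $90>81=3^4$. The uniform law on the $90$ colorings has uniform marginals and entropy $\log90>4\log3$, so it satisfies the inequality. The lemma alone gives no contradiction.
- For $n=5$ this is $186<243=3^5$, so $H(P)\le\log186<5\log3$: a contradiction.

This explains the group $\mathbb Z/10$. But $p$ need not be uniform, and then the plain count does not suffice. For $p=(\frac12,\frac14,\frac14)$ we have $5H(p)=\frac{15}2\log2=\log\sqrt{32768}$, which is less than $\log186=\log\sqrt{34596}$. After proving the lemma we repair this by counting colorings with weights.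

### Entropy and types

For a random variable $Y$ with finitely many values, $H(Y)=-\sum_yP(Y=y)\log P(Y=y)$, with $0\log0=0$. The conditional entropy $H(Y\mid D)$ is the average over $d$, weighted by $P(D=d)$, of the entropy of the law of $Y$ given $D=d$. We use these textbook facts.

- $H(Y)\le\log\ell$ if $Y$ takes at most $\ell$ values; conditioning on more variables does not increase entropy.
- Chain rule: $H(Y,U\mid D)=H(U\mid D)+H(Y\mid D,U)$. Hence $H(X_1,\dots,X_m\mid D)\le\sum_jH(X_j\mid D)$.
- On the laws on a fixed finite set, $H$ is concave, uniformly continuous, and unchanged under bijections of the set.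

The *type* of a sequence of length $n$ over a finite alphabet $L$ is its vector of letter frequencies. For example, over $\{0,1\}$ with $n=4$, the type $(\frac12,\frac12)$ contains $\binom42=6$ sequences. There are at most $(n+1)^{|L|}$ types. If $T(Q)$ is the set of sequences of type $Q$, then
$$(n+1)^{-|L|}e^{nH(Q)}\le|T(Q)|\le e^{nH(Q)} .\tag{2}$$
To see this, draw $n$ independent letters with law $Q$. Each sequence of type $Q$ has probability $\prod_aQ_a^{nQ_a}=e^{-nH(Q)}$, so $|T(Q)|e^{-nH(Q)}\le1$. For the lower bound we show that no type is more probable than $Q$. Let $Q'$ be a type with positive probability. Then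
$$\frac{\Pr(T(Q'))}{\Pr(T(Q))}=\prod_{a:\,Q_a>0}\frac{(nQ_a)!}{(nQ'_a)!}\,Q_a^{nQ'_a-nQ_a}\le\prod_{a:\,Q_a>0}(nQ_a)^{nQ_a-nQ'_a}Q_a^{nQ'_a-nQ_a}=n^0=1,$$
where we used $u!/v!\le u^{u-v}$ for integers $u\ge1$, $v\ge0$ (compare factor by factor), and that letters with $Q_a=0$ have $Q'_a=0$. So $\Pr(T(Q))\ge(n+1)^{-|L|}$, which is the lower bound.

## Proof of the entropy inequality

**Step 1: reduction to finitely many coordinates.** The purpose is to make $\varphi$ something that a finite model can evaluate. There are finite sets $W_j\subseteq G$ and functions $\varphi_j:X\to K$ depending only on the coordinates in $W_j$ with $\mu(\varphi_j\ne\varphi)\to0$. By invariance of $\mu$, the tuples $(\varphi_j(a\cdot x))_{a\in A_i}$ and $(\varphi(a\cdot x))_{a\in A_i}$ differ with probability at most $|A_i|\,\mu(\varphi_j\ne\varphi)$. So all the laws converge in total variation, and the entropies converge by continuity. Thus we may assume that $\varphi$ depends only on the coordinates in a finite set $W\subseteq G$.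

**Step 2: a random finite model.** The purpose is to build a finite set on which $G$ acts and the $A_i$-orbits are placed independently. Let $n$ be divisible by all $|A_i|$ and $V=\{1,\dots,n\}$. Fix free actions $\alpha_i$ of $A_i$ on $V$ (cut $V$ into $n/|A_i|$ copies of $A_i$). Let $\pi_1,\dots,\pi_r$ be independent uniform permutations of $V$, and let $s\in A_i$ act on $V$ by $\pi_i\alpha_i(s)\pi_i^{-1}$. By the universal property of the free product this defines an action of $G$ on $V$. It is not free, since $V$ is finite, but locally it is nearly free.

**Lemma 6.** For each $1\ne g\in G$ there is $C_g$ such that $\Pr(g\cdot v=v)\le C_g/n$ for all $v\in V$ and all large $n$.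

*Proof.* Write $g=s_k\cdots s_1$ in reduced form: $s_j\in A_{i_j}\setminus\{1\}$, $i_j\ne i_{j+1}$, $k\ge1$. Put $v_0=v$ and $v_j=s_j\cdot v_{j-1}$. We compute $v_1,v_2,\dots$ in turn, revealing only the values of the permutations that we need. At step $j$, with $i=i_j$, we reveal $w=\pi_i^{-1}(v_{j-1})$, put $w'=\alpha_i(s_j)w$, and reveal $v_j=\pi_i(w')$.

Before step $j$ the revealed part of the range of $\pi_i$ is $R=\{v_{l-1},v_l:\ l<j,\ i_l=i\}$. Let $D=\pi_i^{-1}(R)$, so that $|D|=|R|\le2(k-1)$. Given everything revealed so far, $\pi_i$ is uniform among the bijections of $V$ that extend its revealed part. Suppose that $v_0,\dots,v_{j-1}$ are distinct.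

- *The point $v_{j-1}$ is not in $R$.* By distinctness, $v_{j-1}=v_{l-1}$ is impossible for $l<j$. And $v_{j-1}=v_l$ with $l<j$, $i_l=i$ forces $l=j-1$, so $i_{j-1}=i_j$, contradicting reducedness.
- *Hence $w$ is uniform on $V\setminus D$.* At most $|A_i|\,|D|\le2k|A_i|$ points have an $\alpha_i$-orbit that meets $D$. So with conditional probability at least $1-2k|A_i|/(n-2k)$ the $\alpha_i$-orbit of $w$ misses $D$.
- *In that case $v_j$ is nearly uniform.* We have $w'\ne w$, because $\alpha_i$ is free and $s_j\ne1$, and $w'\notin D$, because $w'$ lies in the orbit of $w$. So $v_j=\pi_i(w')$ is uniform on $V\setminus(R\cup\{v_{j-1}\})$, a set of size at least $n-2k$. It lies in $\{v_0,\dots,v_{j-1}\}$ with conditional probability at most $k/(n-2k)$.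

Summing over the $k$ steps, the points $v_0,\dots,v_k$ are distinct except with probability at most $k\,\big(2k\max_i|A_i|+k\big)/(n-2k)$. This is at most $C_g/n$ for all large $n$, with $C_g$ not depending on $v$. If the points are distinct, then $g\cdot v=v_k\ne v_0=v$. $\blacksquare$

**Step 3: copying $\varphi$ to the model.** The purpose is to show that the random model carries, with probability near $1$, a function $\psi:V\to K$ with the same block statistics as $\varphi$. Let $y:V\to[0,1]$ have i.i.d. uniform values, independent of $\pi=(\pi_i)_i$. For $v\in V$ define $x_v\in X$ by $x_v(g)=y(g^{-1}\cdot v)$. Then $(h\cdot x_v)(g)=x_v(h^{-1}g)=y(g^{-1}h\cdot v)=x_{h\cdot v}(g)$, so $h\cdot x_v=x_{h\cdot v}$. Put $\psi(v)=\varphi(x_v)$. For any function $\psi:V\to K$ let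
$$\hat P_i=\frac1n\sum_{v\in V}\delta_{(\psi(a\cdot v))_{a\in A_i}} .$$
We claim that for our random $\psi$, $\hat P_i\to P_i$ in probability as $n\to\infty$. Here $(\psi(a\cdot v))_a=(\varphi(a\cdot x_v))_a$. The value $\varphi(a\cdot x_v)$ depends on $(a\cdot x_v)(w)=x_v(a^{-1}w)=y(w^{-1}a\cdot v)$, $w\in W$. So the tuple at $v$ is a function of the labels $y(e\cdot v)$, $e\in E:=W^{-1}A_i$. The same function applied to $(x(e^{-1}))_{e\in E}$ gives $(\varphi(a\cdot x))_a$.

*Mean.* If the points $e\cdot v$, $e\in E$, are distinct, then given $\pi$ the labels $y(e\cdot v)$ are i.i.d. uniform, just like $x(e^{-1})$ under $\mu$, so the tuple at $v$ has conditional law exactly $P_i$. The points fail to be distinct only if $e'^{-1}e\cdot v=v$ for some $e\ne e'$ in $E$. By Lemma 6 this has probability $O(1/n)$, uniformly in $v$. So the expected fraction of bad $v$ is $O(1/n)$. For each $\kappa\in K^{A_i}$, the conditional mean of $\hat P_i(\kappa)$ given $\pi$ differs from $P_i(\kappa)$ by at most the fraction of bad $v$; by Markov's inequality it tends to $P_i(\kappa)$ in probability.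

*Variance.* Given $\pi$, the tuples at $v$ and $v'$ are independent if $E\cdot v\cap E\cdot v'=\emptyset$. If the intersection is nonempty, then $v'=e'^{-1}e\cdot v$ for some $e,e'\in E$, so there are at most $n|E|^2$ such pairs. Each contributes a covariance of at most $1$, so the conditional variance of $\hat P_i(\kappa)$ is at most $|E|^2/n$. By Chebyshev's inequality the claim follows.

Fix $\delta>0$. Call $\psi:V\to K$ *good for $\pi$* if $\|\hat P_i-P_i\|_1\le\delta$ for all $i$. For $n$ large, some good $\psi$ exists with probability at least $\frac12$, so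
$$\tfrac12\le\mathbb E_\pi\,\#\{\psi\in K^V:\psi\text{ good for }\pi\}.\tag{3}$$

**Step 4: computing the expectation.** The purpose is to use the independence of the $\pi_i$. For $\psi\in K^V$ let $\tau=\frac1n\sum_v\delta_{\psi(v)}$ be its type, and let $T(\tau)$ be the set of functions of type $\tau$. Let $\Psi_i(\tau)$ be the set of $\psi\in T(\tau)$ with
$$\Big\|\frac1n\sum_v\delta_{(\psi(\alpha_i(a)v))_{a\in A_i}}-P_i\Big\|_1\le\delta .$$
This set does not involve the random permutations. In the model, $\psi(a\cdot v)=\psi(\pi_i\alpha_i(a)\pi_i^{-1}v)=(\psi\circ\pi_i)(\alpha_i(a)u)$ with $u=\pi_i^{-1}v$, and $u$ runs over $V$ as $v$ does. So a function $\psi$ of type $\tau$ is good for $\pi$ iff $\psi\circ\pi_i\in\Psi_i(\tau)$ for all $i$. For fixed $\psi$ the functions $\psi\circ\pi_1,\dots,\psi\circ\pi_r$ are independent, and each is uniform on $T(\tau)$. So $\psi$ is good with probability $\prod_i|\Psi_i(\tau)|/|T(\tau)|$, and summing over $\psi$ shows that the right side of (3) equals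
$$\sum_\tau|T(\tau)|^{1-r}\prod_{i=1}^r|\Psi_i(\tau)| .\tag{4}$$

**Step 5: bounding the factors.** The purpose is to replace the cardinalities in (4) by entropies. Let $\eta(\delta)$ be the maximum of $|H(Q)-H(Q')|$ over laws $Q,Q'$ on one of the alphabets $K,K^{A_1},\dots,K^{A_r}$ with $\|Q-Q'\|_1\le\delta$. By uniform continuity $\eta(\delta)\to0$ as $\delta\to0$.

*The factor $|T(\tau)|$.* If the $\tau$-term in (4) is nonzero, some $\psi\in T(\tau)$ has block statistics within $\delta$ of $P_1$. The marginal at $a=1$ of these statistics is $\tau$, and that of $P_1$ is $p$, so $\|\tau-p\|_1\le\delta$. By (2),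
$$|T(\tau)|\ge(n+1)^{-|K|}e^{nH(\tau)}\ge(n+1)^{-|K|}e^{n(H(p)-\eta(\delta))}.$$

*The factor $|\Psi_i(\tau)|$.* Choose representatives $u_1,\dots,u_m$, $m=n/|A_i|$, of the $\alpha_i$-orbits. Then $\psi$ is determined by the sequence of words $(\psi(\alpha_i(a)u_l))_{a\in A_i}\in K^{A_i}$, $l\le m$. Let $\psi\in\Psi_i(\tau)$ and let $Q$ be the type of this sequence. The block statistics of $\psi$ are taken over all of $V$, not only over representatives, so compare the two. The word at $\alpha_i(a_0)u_l$ is $(\psi(\alpha_i(aa_0)u_l))_a$, the image of the word at $u_l$ under the bijection $R_{a_0}$ of $K^{A_i}$ given by $(R_{a_0}\kappa)_a=\kappa_{aa_0}$. So the block statistics are $\bar Q=\frac1{|A_i|}\sum_{a_0\in A_i}(R_{a_0})_*Q$. By concavity and invariance under bijections,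
$$H(Q)=\frac1{|A_i|}\sum_{a_0}H\big((R_{a_0})_*Q\big)\le H(\bar Q)\le H(P_i)+\eta(\delta).$$
There are at most $(m+1)^{|K|^{|A_i|}}$ types $Q$, and by (2) at most $e^{mH(Q)}$ sequences for each. Hence
$$|\Psi_i(\tau)|\le(n+1)^{|K|^{|A_i|}}\exp\Big(\frac n{|A_i|}\big(H(P_i)+\eta(\delta)\big)\Big).$$

**Step 6: conclusion.** There are at most $(n+1)^{|K|}$ types $\tau$. Insert the bounds of Step 5 in (4) and (3), take logarithms, divide by $n$, and let $n\to\infty$. The polynomial factors disappear and
$$0\le\sum_{i=1}^r\frac{H(P_i)+\eta(\delta)}{|A_i|}-(r-1)\big(H(p)-\eta(\delta)\big).$$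
Letting $\delta\to0$ proves Lemma 5. $\blacksquare$

## Weighted counting on $K_{5,5}$: proof of Theorem 1

**Step 1: the easy values.** $\mathrm{Cay}(\mathbb Z/10,\{1,3,5,7,9\})$ is $K_{5,5}$ with parts the even and the odd residues. By (b) both factors have Borel chromatic number $2$, and by (a) the free product has at most $4$. It remains to exclude three colors.

**Step 2: from a coloring to an entropy inequality.** Suppose there is a Borel coloring with at most $3$ colors. By (d) we get a measurable $\varphi:X\to\{1,2,3\}$ on the Bernoulli shift of $\Gamma*\Delta$ that is proper a.e. Let $p=(p_1,p_2,p_3)$ be its law and $P_\Gamma,P_\Delta$ its block laws. Lemma 5 with $r=2$ gives $H(P_\Gamma)+H(P_\Delta)\ge10H(p)$, so $H(P)\ge5H(p)$ for some $P\in\{P_\Gamma,P_\Delta\}$. Almost surely the points $a\cdot x$ and $sa\cdot x=s\cdot(a\cdot x)$ have different colors, so $P$ is supported on proper $3$-colorings of $K_{5,5}$. By invariance of $\mu$ each of its ten coordinates has law $p$.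

**Step 3: a weighted count bounds $H(P)-5H(p)$.** This replaces the count $186<243$, which was good only for uniform $p$. Each coloring $c$ receives the weight $\prod_vq_{c(v)}$, where $q_i=\sqrt{p_i}$. For each of the ten vertices $v$ we have $\sum_cP(c)\log p_{c(v)}=-H(p)$, so $5H(p)=-\frac12\sum_v\sum_cP(c)\log p_{c(v)}$. With sums over $c\in\operatorname{supp}P$, where all $p_{c(v)}>0$, Jensen's inequality gives
$$H(P)-5H(p)=\sum_cP(c)\Big[-\log P(c)+\tfrac12\sum_v\log p_{c(v)}\Big]=\sum_cP(c)\log\frac{\prod_vq_{c(v)}}{P(c)}\le\log Z,$$
where $Z=\sum_c\prod_vq_{c(v)}$ is taken over all proper $3$-colorings $c$ of $K_{5,5}$. For uniform $p$ this is $Z=186\cdot3^{-5}$, the earlier count.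

**Step 4: $Z<1$ for every $p$.** In a proper coloring the two parts use disjoint nonempty subsets of $\{1,2,3\}$. So some part has a single color $i$, and the other uses only the other two colors $j,l$. Summing the weights of all colorings with a given such part and given $i$ yields $q_i^5(q_j+q_l)^5$. There are two choices of the part, and counting some colorings twice only increases the sum, so
$$Z\le2\sum_{i=1}^3x_i^5,\qquad x_i:=q_i(q_j+q_l),\quad\{i,j,l\}=\{1,2,3\}.$$
Since $q_1^2+q_2^2+q_3^2=1$, we have $(q_j+q_l)^2\le2(q_j^2+q_l^2)=2(1-q_i^2)$, hence
$$x_i\le q_i\sqrt{2(1-q_i^2)}\le\frac1{\sqrt2},\qquad\sum_ix_i=2(q_1q_2+q_1q_3+q_2q_3)=(q_1+q_2+q_3)^2-1\le2 .$$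
The first bound gives $x_i^5\le x_i/4$. So $Z\le\frac12\sum_ix_i\le1$. Equality would require $x_i^5=x_i/4$, that is $x_i\in\{0,\frac1{\sqrt2}\}$, for each $i$, together with $\sum_ix_i=2$. This is impossible, because $2\notin\{0,\frac1{\sqrt2},\frac2{\sqrt2},\frac3{\sqrt2}\}$. Hence $Z<1$.

**Step 5: contradiction.** By Step 3, $H(P)-5H(p)\le\log Z<0$, against $H(P)\ge5H(p)$. So three colors do not suffice, and the Borel chromatic number is $4$. $\blacksquare$

Both questions are now answered positively by this one pair.

## Blow-ups and independence ratios: proof of Theorem 2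

For general finite groups we do not want to analyze colorings of each graph. Blowing up by $N$ helps: in a blow-up, the points over one $a\in A$ share the same neighbors, and what matters for properness is only the set $D_a$ of colors used over $a$. These sets carry a bounded amount of information, while the block has size $|A|N$. So for large $N$ the entropy per point is essentially that of a random point of the block given the sets.

**Step 1: setup.** Suppose $\boldsymbol G_\infty$ of $G={*}_iA_i[N]$ has a Borel $k$-coloring. By (d) let $\varphi:X\to\{1,\dots,k\}$ be the resulting a.e. proper coloring of the Bernoulli shift of $G$, with law $p$ and block laws $P_i$. Fix $i$ and write $A=A_i$, $\alpha=\alpha(A_i,S_i)$, $\rho=\rho(A_i,S_i)$. For $(a,b)\in A\times\mathbb Z/N$ let $X_{(a,b)}=\varphi((a,b)\cdot x)$, let $D_a=\{X_{(a,b)}:b\in\mathbb Z/N\}$, and let $D=(D_a)_{a\in A}$.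

**Step 2: each color occupies an independent set of fibers.** If $a'=sa$ with $s\in S_i$, then $(a',b')=(s,b'-b)(a,b)$ with $(s,b'-b)\in S_i[N]$. So $(a,b)\cdot x$ and $(a',b')\cdot x$ are adjacent for all $b,b'$, and $D_a\cap D_{a'}=\emptyset$ a.s. Therefore, for each color $j$, the set $\{a:j\in D_a\}$ is a.s. independent in $\mathrm{Cay}(A,S_i)$ and has at most $\alpha$ elements.

**Step 3: entropy per point.** The purpose is to bound $H(P_i)/(|A|N)$ by the entropy of one random point. Let $(U,Z)$ be uniform on $A\times\mathbb Z/N$, independent of $x$, and $Y=X_{(U,Z)}$. By invariance of $\mu$, $Y$ has law $p$. Given $(U,Z)=(a,b)$, the pair $(Y,D)$ has the law of $(X_{(a,b)},D)$. So the average of $H(X_{(a,b)}\mid D)$ over $(a,b)$ equals $H(Y\mid D,U,Z)\le H(Y\mid D,U)$. Since $D$ is a function of the block and takes at most $2^{k|A|}$ values,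
$$\frac{H(P_i)}{|A|N}\le\frac{H(D)}{|A|N}+\frac1{|A|N}\sum_{(a,b)}H(X_{(a,b)}\mid D)\le\frac{k\log2}N+H(Y\mid D,U).$$

**Step 4: the independence ratio enters.** Expanding $H(Y,U\mid D)$ by the chain rule in both orders gives
$$H(Y\mid D,U)=H(Y\mid D)-H(U\mid D)+H(U\mid D,Y)\le H(p)-\log|A|+\log\alpha=H(p)-\log\rho .$$
Here $H(U\mid D)=\log|A|$, since $U$ is uniform and independent of $D$. Given $D$ and $Y=j$, the variable $U$ lies in $\{a:j\in D_a\}$, because $Y\in D_U$. By Step 2 this set has at most $\alpha$ elements, so $H(U\mid D,Y)\le\log\alpha$.

**Step 5: conclusion.** Lemma 5 for the groups $A_i[N]$, whose orders are $|A_i|N$, together with Steps 3 and 4 summed over $i$, gives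
$$(r-1)H(p)\le\frac{rk\log2}N+rH(p)-\sum_i\log\rho(A_i,S_i).$$
So $\log\prod_i\rho(A_i,S_i)\le H(p)+\frac{rk\log2}N\le\log k+\frac{rk\log2}N$. This contradicts $N\log\big(k^{-1}\prod_i\rho(A_i,S_i)\big)>rk\log2$. $\blacksquare$

For two copies of $(\mathbb Z/5,\{\pm1\})$ the product of the ratios is $25/4>6$, so for large $N$ the free product of the two blow-ups needs at least $7$ colors. Each factor needs $3$: the blow-up contains a $5$-cycle and maps to it by the projection $A[N]\to A$. So the number of colors here is between $7$ and $9$. The full product is forced when $\rho$ equals the chromatic number, as for complete graphs.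

## Complete multipartite blocks and infinite factors: proof of Theorem 3

The necessity of the conditions is Proposition 4. We construct the groups.

**Step 1: finite blocks.** This step gives the lower bound. Let $M=\prod_im_i$ and $N\ge rM^2$. Let $A_i=\mathbb Z/m_i$ with $S_i^0=A_i\setminus\{0\}$, so $\mathrm{Cay}(A_i,S_i^0)=K_{m_i}$ and $\rho=m_i$. Let $B_i=A_i[N]=\mathbb Z/m_i\times\mathbb Z/N$, marked by $T_i=S_i^0[N]=\{(a,b):a\ne0\}$. Its Cayley graph is complete $m_i$-partite, so its chromatic number is $m_i$. Put $k=M-1$. Since $\log\frac M{M-1}=-\log(1-\frac1M)>\frac1M$, we have $N\log\frac Mk>rM>rk\log2$, and Theorem 2 gives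
$$\chi_B\big(\boldsymbol G_\infty({*}_iB_i,\textstyle\bigcup_iT_i)\big)\ge M .\tag{5}$$

**Step 2: the factors.** For $i\notin I$ let $(\Gamma_i,S_i)=(B_i,T_i)$; by (b) it has $\chi_B=m_i$. For $i\in I$ we make the factor infinite by adding a central copy of $\mathbb Z$:
$$\Gamma_i=\mathbb Z/m_i\times\mathbb Z/N\times\mathbb Z,\qquad S_i=\{(a,b,0):a\ne0\}\cup\{(0,0,\pm1)\}.$$
We must check that this does not raise the number of colors.

**Lemma 7.** For $i\in I$, $\chi_B(\boldsymbol G_\infty(\Gamma_i,S_i))=m_i$.

*Proof.* Write $m=m_i\ge3$, $B=\mathbb Z/m\times\mathbb Z/N$, $t=(0,0,1)$. The bound $\ge m$ follows from (c) and (b) applied to $B\le\Gamma_i$. For $\le m$, let $\Gamma_i$ act freely and in a Borel way on $X$. We look for a Borel $c:X\to\mathbb Z/m$ with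
$$c((a,b)\cdot x)=c(x)+a\quad\text{and}\quad c(tx)\ne c(x)\qquad\text{for all }x .\tag{6}$$
Such a $c$ is a proper coloring: along a generator $(a,b,0)$ with $a\ne0$ the color changes by $a$, and along $t^{\pm1}$ it changes by (6).

*Markers.* First we choose places where $c$ can be fixed freely. As $B$ is finite, its orbits have a Borel transversal $X_0$, and $Y=X/B$ is standard Borel. Since $t$ commutes with $B$, it acts on $Y$. The resulting $\mathbb Z$-action is free, because $t^lx=fx$ with $f\in B$ forces $t^l=f$, so $l=0$. By Kechris–Solecki–Todorcevic, the locally finite Borel graph $\{\{y,ty\}:y\in Y\}$ has a Borel maximal independent set $M_0\subseteq Y$. By maximality, each window $y,ty,t^2y$ contains a point of $M_0$: either $ty\in M_0$, or one of its two neighbors is in $M_0$. So every orbit contains points of $M_0$ arbitrarily far in both directions, and consecutive points of $M_0$ are at distance at most $3$. By independence this distance is $2$ or $3$.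

*Colors on the markers.* On points $x=(a,b)\cdot x_0$ with $x_0\in X_0$ and $[x]\in M_0$ put $c(x)=a$. Then $c((a,b)\cdot x)=c(x)+a$ there. Let $[x]\in M_0$ and let $t^\ell[x]$ be the next point of $M_0$, $\ell\in\{2,3\}$. Then $d=c(t^\ell x)-c(x)$ depends only on $[x]$: replacing $x$ by $(a,b)\cdot x$ adds $a$ to both terms, since $t$ commutes with $B$.

*Filling the gaps.* Between markers we walk from $c(x)$ to $c(x)+d$ in $\ell$ nonzero steps. Since $m\ge3$, every element $z$ of $\mathbb Z/m$ is a sum of two nonzero elements: $0=1+(-1)$, and for $z\ne0$ choose $e\notin\{0,z\}$ and write $z=e+(z-e)$. Then $z=1+(z-1)$, with $z-1$ written as a sum of two nonzero elements, is also a sum of three. (For $m=2$ a sum of two nonzero elements is always $0$; this is where $m\ge3$ is used.) Choose, as a fixed function of $(d,\ell)$, nonzero $e_1,\dots,e_\ell$ with sum $d$, and set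
$$c(t^jx)=c(x)+e_1+\dots+e_j\qquad(0<j<\ell).$$
Every point of $X$ is $t^jx$ for exactly one $x$ with $[x]\in M_0$ and one $0\le j<\ell$, so $c$ is defined everywhere, and it is Borel. The first part of (6) holds because $e_1,\dots,e_\ell$ depend only on $[x]$ and $t$ commutes with $B$. The second holds because $c(t^{j+1}x)-c(t^jx)=e_{j+1}\ne0$ for $0\le j<\ell$; for $j=\ell-1$ this uses $c(t^\ell x)=c(x)+d=c(x)+e_1+\dots+e_\ell$. $\blacksquare$

**Step 3: the free product.** By (a) and Step 2, $\chi_B(\boldsymbol G_\infty({*}_i\Gamma_i,\bigcup_iS_i))\le M$. For the other direction, the subgroups $B_i\le\Gamma_i$ generate in ${*}_i\Gamma_i$ their free product ${*}_iB_i$, by the normal form theorem. This subgroup is generated by the symmetric set $\bigcup_iT_i\subseteq\bigcup_iS_i$. So (c) and (5) give $\ge M$. $\blacksquare$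

**Remark 8.** By Theorem 3, the pairs $(m,n)$ of Borel chromatic numbers for which the product upper bound is attained by nontrivial marked groups are exactly all pairs with $m,n\ge2$. For infinite marked groups they are exactly all pairs with $m,n\ge3$. In particular the excess $mn-(m+n-1)=(m-1)(n-1)$ over $m+n-1$ can be arbitrarily large.

**Remark 9.** In Theorems 1 and 2, and in (5), the lower bounds use only an a.e. proper measurable coloring of the Bernoulli shift. So they also hold for $\mu$-measurable chromatic numbers.
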